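# Superposition operators on Besov and Lizorkin–Triebel spaces at $s=n/p$

## 1. A guess about $f\circ g$, and three quick tests

Take a function $f:\mathbb R\to\mathbb R$ and the operator $T_f:g\mapsto f\circ g$. Given a space of functions $g$ on $\mathbb R^n$, which $f$ have the property that $f\circ g$ stays in the space whenever $g$ is in it? If $g$ happens to be $x_1$ on some cube, then $f\circ g=f(x_1)$ there, so $f$ itself must have, on the line, the smoothness that the space asks for in $\mathbb R^n$. If the space contains unbounded functions, $g$ visits arbitrarily large values, and the smoothness of $f$ should be uniform along the line. One would guess that nothing else is needed. To state this guess we recall the spaces.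

Let $d\ge1$ and let $\Phi\in C_c^\infty(\mathbb R^d)$ be real and radial, $\Phi=1$ for $|\xi|\le1$, $\Phi=0$ for $|\xi|\ge2$. Let $\Delta_0$ be the Fourier multiplier with symbol $\Phi(\xi)$ and $\Delta_m$, $m\ge1$, the one with symbol $\Phi(2^{-m}\xi)-\Phi(2^{-m+1}\xi)$. We write $g_m=\Delta_mg$ and $S_\ell g=\sum_{m\le\ell}g_m$. All functions are real valued; since $\Phi$ is real and even, $\Delta_m$ preserves this.

**Definition (the spaces).** For $s>0$ and $p,q\in[1,\infty]$ the Besov space $B^s_{p,q}(\mathbb R^d)$ has norm $\|(2^{ms}g_m)_m\|_{\ell_q(L_p)}$: first the $L_p$ norm of each piece, then the $\ell_q$ norm in $m$. For $p<\infty$ the Lizorkin–Triebel space $F^s_{p,q}(\mathbb R^d)$ has norm $\|(2^{ms}g_m)_m\|_{L_p(\ell_q)}$: first $\ell_q$ in $m$ at each point, then $L_p$. We write $E^s_{p,q}$ for either of them and $X$ for $\ell_q(L_p)$ or $L_p(\ell_q)$ accordingly. When $s\in\mathbb N$ and $p\in\{1,\infty\}$, $E^s_{p,q}$ may also denote the Sobolev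 space $W^s_p$.

**Definition (locally uniform membership).** Fix $\varphi\in C_c^\infty(\mathbb R)$ with $\varphi=1$ on $[-1,1]$. A function $h$ on $\mathbb R$ belongs to $E^{s-1}_{p,q}(\mathbb R)$ locally uniformly if $\sup_{a\in\mathbb R}\|\varphi(\cdot-a)h\|_{E^{s-1}_{p,q}(\mathbb R)}<\infty$.

For example, $h=1$ qualifies, since all $\varphi(\cdot-a)$ are translates of one test function. The function $h(t)=2t$ does not: $\varphi(t-a)\,2t=2a\,\varphi(t-a)+2(t-a)\varphi(t-a)$, whose norm is at least $2|a|\,\|\varphi\|-C\to\infty$.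

**Conjecture (the guess).** If $s=n/p>1+\frac1p$ and $E^s_{p,q}(\mathbb R^n)\not\subset L_\infty(\mathbb R^n)$, then $T_f$ maps $E^s_{p,q}(\mathbb R^n)$ to itself if and only if $f(0)=0$ and $f'$ belongs to $E^{s-1}_{p,q}(\mathbb R)$ locally uniformly.

This is the formulation in "Recent progresses on superposition in Besov-Lizorkin-Triebel spaces" (http://fsdona2011.uni-jena.de/proc/bourdaud_ln.pdf). Two facts are known. The equivalence holds for the usual Sobolev spaces $W^s_p(\mathbb R^n)=F^s_{p,2}(\mathbb R^n)$ with integer $s$ and $1<p<\infty$. And necessity always holds: under the hypotheses, if $T_f$ maps $E^s_{p,q}(\mathbb R^n)$ to itself, then $f(0)=0$ and $f'\in E^{s-1}_{p,q}(\mathbb R)$ locally uniformly. So we have to examine sufficiency.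

Let us unwind the hypotheses. The condition $n/p>1+1/p$ says $p<n-1$; since $p\ge1$, this forces $n\ge3$. It is well known (Sickel–Triebel 1995) that $B^{n/p}_{p,q}\not\subset L_\infty$ iff $q>1$, and $F^{n/p}_{p,q}\not\subset L_\infty$ iff $p>1$. The cases $W^s_p$, $p\in\{1,\infty\}$, are vacuous: $p=\infty$ gives $s=0$, and $W^n_1(\mathbb R^n)\subset L_\infty$. We use throughout
$$\gamma:=s-\frac1p=\frac{n-1}p>1 .$$
Since $s-1>1/p$, we have $E^{s-1}_{p,q}(\mathbb R)\subset C_b$, so the condition on $f'$ forces $f'$ to be bounded and continuous. We take $f$ to be its $C^1$ representative.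

Three tests. For $f(t)=ct$ the operator $T_f$ is multiplication by $c$, and $f'=c$ satisfies the condition. For $f(t)=t^2$ the condition fails, as just computed, so by the known necessity $T_f$ does not map the space to itself. The third test is a smooth $f$, for example $f=\sin$; it needs one lemma and is done in Section 3. The guess passes all of these. It is nevertheless false for many Besov spaces, and true for all the Lizorkin–Triebel spaces and for exactly one range of Besov spaces. The exact statement is in Section 4, after the computation that makes it visible.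

## 2. Littlewood–Paley tools

$C,c$ denote positive constants that may change from line to line, and $\mathcal M$ is the Hardy–Littlewood maximal operator. We use the following standard facts.

* **(T1)** Bernstein and Nikol'skij: $\|\partial^\alpha g_m\|_p\le C2^{m|\alpha|}\|g_m\|_p$ and $\|g_m\|_\infty\le C2^{md/p}\|g_m\|_p$ on $\mathbb R^d$. Also $\|\Delta_mv\|_p\le C\|v\|_p$, and $\|\Delta_mv\|_p\le C2^{-mL}\max_{|\alpha|=L}\|\partial^\alpha v\|_p$ for $m\ge1$.
* **(T2)** If $0\le a_\ell\le\sum_m2^{-\varepsilon|\ell-m|}b_m$ with $\varepsilon>0$, then $\|a\|_X\le C\|b\|_X$ (Young's inequality for sequences).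
* **(T3)** (Fefferman–Stein) If $0<r<1$ and $p<\infty$, then $\|((\mathcal M|b_\ell|^r)^{1/r})_\ell\|_X\le C\|b\|_X$, because $p/r,q/r>1$.
* **(T4)** (Peetre) On $\mathbb R^d$ let $N>d$ (so $N>d/\min(p,q)$) and $g_m^*(x)=\sup_y|g_m(x-y)|(1+2^m|y|)^{-N}$. Then $\|(2^{ms}g_m^*)_m\|_X\le C\|g\|_{E^s_{p,q}}$ and $|\partial^\alpha g_m|\le C2^{m|\alpha|}g_m^*$.
* **(T5)** (Local means: Triebel, *Theory of Function Spaces II*; Rychkov 1999.) There are $k^0,k\in C_c^\infty(B(0,1))$, with $k$ annihilating polynomials of any prescribed degree $\ge s$, such that with $k_\ell=2^{\ell n}k(2^\ell\cdot)$ we have $\|F\|_{E^s_{p,q}}\approx\|k^0*F\|_p+\|(2^{\ell s}k_\ell*F)_{\ell\ge1}\|_X$. In particular, $F\in L_p$ lies in $E^s_{p,q}$ as soon as the right side is finite.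
* **(T6)** (Jawerth 1977) $F^{n/p}_{p,q}\subset B^{n/p_1}_{p_1,p}$ for $p<p_1<\infty$.
* **(T7)** On $\mathbb R$, with $p<\infty$: multiplication by translates of a fixed test function is bounded on $E^\sigma_{p,q}$, uniformly in the translation; $W^1_p\subset E^{1/2}_{p,q}$; and $\|h\|_{E^{\sigma+1}_{p,q}}\le C(\|h\|_p+\|h'\|_{E^\sigma_{p,q}})$ for $\sigma>0$.

The function $g_m^*$ in (T4) is an envelope of $|g_m|$ that is roughly constant at scale $2^{-m}$. For example, $g_m(x)=\cos(2^mx)$ on $\mathbb R$ has zeros, but every $x$ is within $\frac\pi22^{-m}$ of a point where $|g_m|=1$, so $(1+\pi)^{-N}\le g_m^*\le1$. In general, from $1+2^m|x-z|\le(1+2^m|x-y|)(1+2^m|y-z|)$,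
$$g_m^*(y)\le(1+2^m|x-y|)^Ng_m^*(x).\tag{1}$$
In particular $g_m^*$ is continuous when $g_m$ is bounded.

The next two lemmas turn these facts into a way of building Besov functions and a way of recognizing non-members.

**Lemma 1.** On $\mathbb R^d$ let $0<\sigma<L$, $L\in\mathbb N$, and let $\|\partial^\alpha v_m\|_p\le c_m2^{m(|\alpha|-\sigma)}$ for $|\alpha|\in\{0,L\}$ and $m\ge0$. Then $\|\sum_mv_m\|_{B^\sigma_{p,q}}\le C\|c\|_{\ell_q}$.

*Proof.* If $c\in\ell_q$ then $\sum_m\|v_m\|_p\le\sum_mc_m2^{-m\sigma}<\infty$, so the series converges in $L_p$. By (T1), $\|\Delta_mv_l\|_p\le Cc_l\min(2^{-l\sigma},2^{-mL}2^{l(L-\sigma)})$, that is,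
$$2^{m\sigma}\|\Delta_mv_l\|_p\le C\,2^{(m-l)\sigma}\min(1,2^{-(m-l)L})\,c_l .$$
(For $m=0$ the minimum is $1$ and the first bound suffices.) The kernel $k\mapsto2^{k\sigma}\min(1,2^{-kL})$ is in $\ell_1(\mathbb Z)$ because $0<\sigma<L$. Sum over $l$ and use Young's inequality. $\square$

**Lemma 2.** Let $F\in B^s_{p,q}(\mathbb R^n)$, $L>s$ an integer, and $\omega_\ell(F):=\sup_{|h|\le2^{-\ell}}\|\Delta_h^LF\|_p$, where $\Delta_h^L F(x)=\sum_{i=0}^L(-1)^{L-i}\binom LiF(x+ih)$. Then $\|(2^{\ell s}\omega_\ell(F))_{\ell\ge0}\|_{\ell_q}\le C\|F\|_{B^s_{p,q}}$.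

*Proof.* By (T1), $\|\Delta_h^LF_m\|_p\le C\min(1,(2^m|h|)^L)\|F_m\|_p$. Hence
$$2^{\ell s}\omega_\ell(F)\le C\sum_m2^{-(m-\ell)s}\min(1,2^{(m-\ell)L})\,2^{ms}\|F_m\|_p ,$$
and $k\mapsto2^{-ks}\min(1,2^{kL})$ is in $\ell_1(\mathbb Z)$ because $0<s<L$. Use Young's inequality. $\square$

## 3. Smooth $f$, and one linear bump

**Smooth $f$.** Suppose $f\in C^\infty$, $f(0)=0$ and all derivatives $f^{(k)}$, $k\ge1$, are bounded. Let $g\in B^{n/p}_{p,q}(\mathbb R^n)$ and, with $S_{-1}g=0$, telescope: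
$$f\circ g=\sum_{l\ge0}A_l,\qquad A_l=f(S_lg)-f(S_{l-1}g)=g_l\int_0^1f'(S_{l-1}g+\theta g_l)\,d\theta .$$
The series converges in $L_p$ to $f\circ g$, because $f$ is Lipschitz and $S_lg\to g$ in $L_p$. By (T1), $\|g_m\|_\infty\le C2^{mn/p}\|g_m\|_p\le C\|g\|_{B^{n/p}_{p,q}}$, hence $|\partial^\alpha(S_{l-1}g+\theta g_l)|\le C2^{l|\alpha|}$ for $|\alpha|\ge1$. The chain and Leibniz rules give $\|\partial^\alpha A_l\|_p\le C2^{l|\alpha|}\|g_l\|_p$, and Lemma 1 with $c_l=C2^{ln/p}\|g_l\|_p$ gives $f\circ g\in B^{n/p}_{p,q}$. So the guess passes this test too.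

This is also the first proof one would try in general, and we can say where it stops. Lemma 1 needs one order $|\alpha|=L>n/p$, and $\partial^\alpha A_l$ then contains $f^{(L+1)}$. The hypothesis puts $f$ locally only in $E^{n/p}_{p,q}(\mathbb R)$. For instance $f(t)=t_+^\gamma$ near $0$ has locally $f'\in B^{s-1}_{p,\infty}$ (checked in Section 5). But $L>s>\gamma$, so $f^{(L+1)}$ is not a bounded function near $0$: it is unbounded on $t>0$ if $\gamma\notin\mathbb N$, and is a derivative of order at least one of a point mass at $0$ if $\gamma\in\mathbb N$. The telescoping argument treats $f$ as infinitely smoother than $g$, which it is not.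

**One linear bump.** So let $f$ have oscillation at one scale $2^{-i}$ and $g$ be linear at one scale $2^{-J}$. Fix, here and in Sections 4 to 6, an integer $L>s$, a function $\eta_0\in C_c^\infty([-3,3]^n)$ with $\eta_0=1$ on $[-2,2]^n$, $G(y)=y_1\eta_0(y)$, and $0\le\chi\in C_c^\infty(-\frac14,\frac14)$, $\chi\not\equiv0$.

**Lemma 3.** Let $i,J,\kappa$ be integers with $i,J,\kappa\ge0$ and $2^{i-\kappa}\ge L+1$; put $\delta=2^{-\kappa}$, $\ell=i+J-\kappa$. Let $F\in L_p(\mathbb R^n)$ and $z\in\mathbb R^n$ be such that $F(x)=2^{-i\gamma}\chi(2^\ell(x-z)_1)$ whenever $|x-z|_\infty\le2\cdot2^{-J}$. Then $2^{\ell s}\omega_\ell(F)\ge c\,\delta^\gamma$, where $c>0$ depends only on $n,p,\chi$.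

*Proof.* Let $y=x-z$, $h=2^{-\ell}e_1$, and consider the $x$ with $|y_1+L2^{-\ell}|\le\frac142^{-\ell}$ and $|y_2|,\dots,|y_n|\le2^{-J}$. The point $y+ih'$ with $h'=h$ replaced step by step, i.e. $y+\nu h$ for $0\le\nu\le L$, has first coordinate within $\frac142^{-\ell}$ of $-(L-\nu)2^{-\ell}$, hence of modulus at most $(L+1)2^{-\ell}=(L+1)2^{-(i-\kappa)}2^{-J}\le2^{-J}$. So all these points lie in the cube where $F$ is known. For $\nu<L$ the first coordinate is at most $-\frac342^{-\ell}$ and $F=0$ there. Only $\nu=L$ survives: $\Delta_h^LF(x)=2^{-i\gamma}\chi(2^\ell y_1+L)$. Since $\gamma p=n-1$,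
$$\|\Delta_h^LF\|_p^p\ge2^{-i(n-1)}\cdot2^{-\ell}\|\chi\|_p^p\cdot(2\cdot2^{-J})^{n-1}.$$
Multiply by $2^{\ell sp}=2^{\ell n}$. The powers of two combine to $2^{(n-1)(\ell-J-i)}=2^{-\kappa(n-1)}=\delta^{n-1}$. Take $p$-th roots. $\square$

Now let $f(t)=2^{-i\gamma}\chi(2^it)$ and $g(x)=\delta G(2^Jx)$. We have $\|(f')^{(k)}\|_p=C_k2^{i(k+1-\gamma-1/p)}=C_k2^{i(k-(s-1))}$, so by Lemma 1 (one piece) $\|f'\|_{B^{s-1}_{p,q}(\mathbb R)}\le C$, uniformly in $i$. Similarly $\|\partial^\alpha g\|_p=C_\alpha\delta2^{J(|\alpha|-n/p)}$, so $\|g\|_{B^{n/p}_{p,q}}\le C\delta$, uniformly in $J$. On $|x|_\infty\le2\cdot2^{-J}$ we have $g=\delta2^Jx_1$, so $f\circ g=2^{-i\gamma}\chi(2^\ell x_1)$ with $\ell=i+J-\kappa$. Lemma 3 says: a bump of norm $\delta$ produces, at the frequency level $\ell=i+J-\kappa$, an output of size $\delta^\gamma$. As $\gamma>1$ and $\delta\le1$, one bump does no harm. Many bumps can do harm in two ways.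

First, let $g$ have one bump of size $\delta_j$ at each scale $J=j$, all at values near $t=0$, and let $f$ have oscillations at all scales near $t=0$. At a given output level $\ell$ the bump number $j$ meets the oscillation of $f$ at scale $i=\ell-j+\kappa_j$. So all the bumps act on the same level $\ell$, and their $p$-th powers add to about $\sum_j\delta_j^{\gamma p}=\sum_j\delta_j^{n-1}$. The input condition is $(\delta_j)\in\ell_q$. This suggests trouble when $q>n-1$.

Second, let $g$ have $\mu$ bumps of the same size $\delta$ at the same scale $J$. The input norm is about $\mu^{1/p}\delta$; let this be about $1$. If the bumps sit at different values $t=j$, then $f$ can use a different scale $i_j$ at each value and send the outputs to different levels $\ell_j$. The output is then about $(\mu\,\delta^{\gamma q})^{1/q}\approx\delta^{\gamma-p/q}$, large when $\gamma<p/q$, that is, $q<p^2/(n-1)$.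

## 4. The thresholds $n-1$ and $p^2/(n-1)$

These two mechanisms are the only ones.

**Theorem A.** Let $1\le p<n-1$, $s=n/p$, and either (i) $n-1<q\le\infty$, or (ii) $1<q<\frac{p^2}{n-1}$. Then there are $f$ with $f(0)=0$, $f'\in B^{s-1}_{p,q}(\mathbb R)$ locally uniformly, and $g\in B^s_{p,q}(\mathbb R^n)$ with $f\circ g\notin B^s_{p,q}(\mathbb R^n)$.

**Theorem B.** Let $s=n/p>1+1/p$ and let $E=F^s_{p,q}$ with $1<p<n-1$, $1\le q\le\infty$; or $E=B^s_{p,q}$ with $1\le p<n-1$, $q>1$ and $\frac{p^2}{n-1}\le q\le n-1$. If $f(0)=0$ and $f'\in E^{s-1}_{p,q}(\mathbb R)$ locally uniformly, then $T_f(E^s_{p,q}(\mathbb R^n))\subset E^s_{p,q}(\mathbb R^n)$.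

**Corollary (classification).** With the known necessity, under the hypotheses of the conjecture, the stated equivalence holds for $F^{n/p}_{p,q}$ always, and for $B^{n/p}_{p,q}$ if and only if $\frac{p^2}{n-1}\le q\le n-1$. In particular the conjecture, as stated for all admissible $E^s_{p,q}$, is false.

The corollary is immediate: the hypotheses mean $1<p<n-1$ for $F$, and $1\le p<n-1$, $q>1$ for $B$. Theorems A and B cover all these cases.

## 5. Counterexamples for $q>n-1$: all scales of $f$ at one value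

If $q=\infty$ let $\beta=0$. If $n-1<q<\infty$ let $\beta=\frac1q+\varepsilon$ with $\varepsilon>0$ so small that
$$\varepsilon\Big(\frac{n-1}p+1\Big)\le\frac1p\Big(1-\frac{n-1}q\Big).$$

**Step 1: the function $f$.** The purpose is an $f$ with oscillation of maximal size at all scales at $t=0$. Let
$$f(t)=t^\gamma\big(\log(e/t)\big)^{-\beta}\chi_0(t)\ \ (t>0),\qquad f(t)=0\ \ (t\le0),$$
where $\chi_0\in C_c^\infty(-1,1)$, $\chi_0=1$ on $[-\frac12,\frac12]$. As $\gamma>1$, $f\in C^1$; and $f(0)=0$. Take $\theta\in C_c^\infty((\frac12,2))$ with $\sum_{i\ge0}\theta(2^it)=1$ on $(0,1]$, and $f_i=f\,\theta(2^i\cdot)$. On the support of $f_i$, which lies in $[2^{-i-1},2^{1-i}]$, we have $t\approx2^{-i}$ and $\log(e/t)\approx1+i$ (for $i=0$ recall that $\chi_0$ cuts off before $t=1$). So $|f_i^{(k)}|\le C_k2^{i(k-\gamma)}(1+i)^{-\beta}$. The support has length at most $2\cdot 2^{-i}$, and multiplying by $\varphi(\cdot-a)$ costs only constants. Hence, uniformly in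 $a\in\mathbb R$,
$$\|(\varphi(\cdot-a)f_i')^{(k)}\|_p\le C_k2^{i(k+1-\gamma-1/p)}(1+i)^{-\beta}=C_k2^{i(k-(s-1))}(1+i)^{-\beta}.$$
Since $((1+i)^{-\beta})_i\in\ell_q$, Lemma 1 with $\sigma=s-1>0$ gives $f'\in B^{s-1}_{p,q}(\mathbb R)$ locally uniformly.

**Step 2: the function $g$.** The purpose is one bump at each scale. Let
$$g(x)=\sum_{j\ge1}\delta_jG(2^j(x-x_j)),\qquad\delta_j=(j+1)^{-\beta},\quad x_j=10\cdot2^{-j}e_2 .$$
On the support of the $j$-th term the second coordinate lies in $[7\cdot2^{-j},13\cdot2^{-j}]$; these intervals are disjoint since $13/2<7$. The $j$-th term satisfies the hypothesis of Lemma 1 with $\sigma=n/p$ and $c_j=C\delta_j$, and $(\delta_j)\in\ell_q$. So $g\in B^{n/p}_{p,q}(\mathbb R^n)$. For $q=\infty$ the example is $f(t)=t_+^{(n-1)/p}\chi_0(t)$ and $g=\sum_jG(2^j(\cdot-x_j))$.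

**Step 3: $F=f\circ g\notin B^s_{p,q}$.** The purpose is to add up, at one level $\ell$, the contributions of about $\ell/4$ bumps. Write $y=x-x_j$. On $\{|y|_\infty\le2\cdot2^{-j}\}$ we have $F=f(\delta_j2^jy_1)$. Let $\ell$ be large, $h=2^{-\ell}e_1$ and $\ell/4\le j\le\ell/2$, so that $L2^{-\ell}\le2^{-j}$. Consider $y_1=z-L2^{-\ell}$ with $0<z<2^{-\ell}$, and $|y_2|,\dots,|y_n|\le2^{-j}$. The points $y+\nu h$, $0\le\nu\le L$, lie in the cube; for $\nu<L$ their first coordinate $z-(L-\nu)2^{-\ell}$ is negative, so $F=0$ there; for $\nu=L$ it is $z$. So $\Delta_h^LF(x)=f(\delta_j2^jz)$. Put $\tau=\delta_j2^{j-\ell}$; for large $\ell$, $\tau\le\frac12$, so $\chi_0=1$ at the relevant arguments. Substitute $t=\delta_j2^jz$ and keep only $t\in[\tau/2,\tau]$: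
$$\int_0^{2^{-\ell}}|f(\delta_j2^jz)|^p\,dz=\frac{2^{-\ell}}\tau\int_0^\tau t^{n-1}\Big(\log\frac et\Big)^{-\beta p}dt\ge c\,2^{-\ell}\tau^{n-1}\Big(\log\frac{2e}\tau\Big)^{-\beta p}\ge c\,2^{-\ell}\delta_j^{n-1}2^{(j-\ell)(n-1)}\ell^{-\beta p},$$
because $\log(2e/\tau)\le C\ell$. Integrating over $y_2,\dots,y_n$ gives the factor $(2^{1-j})^{n-1}$. So the $j$-th region contributes at least $c\,2^{-\ell n}\delta_j^{n-1}\ell^{-\beta p}\ge c\,2^{-\ell n}\ell^{-\beta(n-1)-\beta p}$ to $\|\Delta_h^LF\|_p^p$. The regions are disjoint. Summing over $j\in[\ell/4,\ell/2]$ and using $sp=n$,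
$$2^{\ell s}\omega_\ell(F)\ge c\,\ell^{\frac{1-\beta(n-1)}p-\beta}.$$
If $q=\infty$, this is $c\,\ell^{1/p}\to\infty$. If $q<\infty$, the exponent equals
$$\frac1p\Big(1-\frac{n-1}q\Big)-\frac1q-\varepsilon\Big(\frac{n-1}p+1\Big)\ge-\frac1q ,$$
so $\sum_\ell(2^{\ell s}\omega_\ell(F))^q\ge c\sum_\ell\ell^{-1}=\infty$. In both cases Lemma 2 shows $F\notin B^s_{p,q}$. This proves Theorem A in case (i). $\square$

## 6. Counterexamples for $q<p^2/(n-1)$: many values, one scale of $g$

Let $1<q<p^2/(n-1)$. We need bumps of one scale sitting at the different values $t=j$. So $g$ must have plateaus at height $j$ that cost almost nothing. This is possible exactly because $g$ may be unbounded, i.e. $q>1$.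

**Step 1: cheap plateaus.** For $z\in\mathbb R^n$ let $\zeta(x)=N^{-1}\sum_{m=1}^N\eta_0(2^m(x-z))$. Then $\zeta=1$ on $|x-z|_\infty\le2^{-N}$ and $\zeta=0$ outside $|x-z|_\infty\le\frac32$. By Lemma 1 with $c_m=CN^{-1}$ for $1\le m\le N$, $\|\zeta\|_{B^{n/p}_{p,q}}\le CN^{-1+1/q}\to0$ as $N\to\infty$. Let $z_j=10je_1$. So for $j\ge1$ we can choose such $\zeta_j$, centered at $z_j$, with $\zeta_j=1$ on $|x-z_j|_\infty\le2^{-m_j}$ and $\|\zeta_j\|_{B^{n/p}_{p,q}}\le2^{-j}/j$.

**Step 2: the function $g$.** The purpose is to put $\mu$ bumps of size about $\mu^{-1/p}$ at one scale. Divide $\{1,2,\dots\}$ into consecutive blocks $\Gamma_r$, $r\ge1$, with $\mu_r=\lfloor4^{rp}r^{-2p}\rfloor\ge1$ elements (note $4^r\ge r^2$). For $j\in\Gamma_r$ put $\kappa_j=2r$, $\delta_j=2^{-\kappa_j}=4^{-r}$ and $J_j=J^{(r)}$, where $J^{(r)}$ is strictly increasing in $r$ and $J^{(r)}\ge\max_{j\in\Gamma_r}m_j+2$. Let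
$$g(x)=\sum_{j\ge1}\big[j\,\zeta_j(x)+\delta_jG(2^{J_j}(x-z_j))\big].$$
The first part converges in $B^{n/p}_{p,q}$, since $\sum_jj\cdot2^{-j}/j<\infty$. In the second part the $r$-th block consists of $\mu_r$ functions with disjoint supports; taken as the piece with index $J^{(r)}$ it satisfies the hypothesis of Lemma 1 with $c_{J^{(r)}}=C\mu_r^{1/p}4^{-r}\le Cr^{-2}$, and $(r^{-2})_r\in\ell_q$. So $g\in B^{n/p}_{p,q}$. On $|x-z_j|_\infty\le2\cdot2^{-J_j}$ we have $\zeta_j=1$, because $2\cdot2^{-J_j}\le2^{-m_j}$, and all terms with other indices vanish. Hence there $g=j+\delta_j2^{J_j}(x-z_j)_1$.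

**Step 3: the function $f$.** The purpose is to send the outputs to pairwise different levels. Let
$$f(t)=\sum_{j\ge1}u_j(t),\qquad u_j(t)=2^{-i_j\gamma}\chi(2^{i_j}(t-j)),$$
where $i_j\in\mathbb N$ is chosen inductively with $2^{i_j-\kappa_j}\ge L+1$ and with the numbers $\ell_j:=i_j+J_j-\kappa_j$ pairwise distinct. The support of $u_j$ lies in $|t-j|<\frac14$, so $f(0)=0$. As in Section 3, $\|(\varphi(\cdot-a)u_j')^{(k)}\|_p\le C_k2^{i_j(k-(s-1))}$, so by Lemma 1 with a single piece $\|\varphi(\cdot-a)u_j'\|_{B^{s-1}_{p,q}}\le C$. For each $a$ only boundedly many $j$ matter. So $f'\in B^{s-1}_{p,q}(\mathbb R)$ locally uniformly.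

**Step 4: $F=f\circ g\notin B^s_{p,q}$.** The purpose is to apply Lemma 3 once for each $j$. For $|x-z_j|_\infty\le2\cdot2^{-J_j}$ we have $|g-j|\le2\delta_j\le\frac12$, so only $u_j$ is seen and $F=2^{-i_j\gamma}\chi(2^{i_j}\delta_j2^{J_j}(x-z_j)_1)=2^{-i_j\gamma}\chi(2^{\ell_j}(x-z_j)_1)$. Also $F\in L_p$, as $f$ is Lipschitz with $f(0)=0$. Lemma 3 gives $2^{\ell_js}\omega_{\ell_j}(F)\ge c\,\delta_j^\gamma$. As the $\ell_j$ are distinct and $\gamma=(n-1)/p$,
$$\sum_\ell(2^{\ell s}\omega_\ell(F))^q\ge c\sum_j\delta_j^{(n-1)q/p}=c\sum_r\mu_r4^{-r(n-1)q/p}\ge c\sum_rr^{-2p}4^{r(p-(n-1)q/p)}=\infty ,$$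
since $p>(n-1)q/p$. By Lemma 2, $F\notin B^s_{p,q}$. This completes Theorem A. $\square$

## 7. Polynomial approximation of $f$ at scale $2^{-i}$

We turn to Theorem B. The telescoping of Section 3 failed because it differentiated $f$ too often. Instead, on a ball $B$ of radius $2^{-\ell}$ we replace $g$ by a polynomial $\mathbf P$, and on the interval $\mathbf P(B)$ we replace $f$ by a polynomial $\Pi$. Then $\Pi\circ\mathbf P$ is a polynomial, and a local mean $k_\ell$ with enough vanishing moments does not see it. What is left is the error of $\mathbf P$, which is harmless because $f$ is Lipschitz, and the error of polynomial approximation of $f$ near the value $g(y)$ at scale $2^{-\ell}|\nabla g(y)|$. The latter is a one-dimensional quantity, controlled by $f'\in E^{s-1}_{p,q}(\mathbb R)$. This reduces the theorem to a question on how often $g$ takes each value with a given slope, which is answered by counting along lines.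

From here on $f$ and $g$ are as in Theorem B. In the $F$-case fix $p_1\in(p,n-1)$ and put $(P,Q)=(p_1,p)$, $\vartheta=1$. In the $B$-case put $(P,Q)=(p,q)$, $\vartheta=\min(1,q/p)$. In all cases
$$g\in B^{n/P}_{P,Q}(\mathbb R^n),\qquad1\le P<n-1,\qquad Q<\infty,\qquad(n-1)\vartheta\ge\max(P,Q).\tag{2}$$
In the $F$-case the membership is (T6), and $n-1\ge\max(p_1,p)$. In the $B$-case with $q\ge p$ we have $\vartheta=1$ and $p,q\le n-1$. In the $B$-case with $q<p$, $(n-1)q/p\ge p$ is the hypothesis $q\ge p^2/(n-1)$, and it implies $(n-1)q/p\ge q$ since $p>q$.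

Two consequences of (2): by (T1) and $Q<\infty$, $\|g_m\|_\infty\le C2^{mn/P}\|g_m\|_P\to0$; and since $n/P>1$, $\sum_m(\|g_m\|_P+\|\nabla g_m\|_P)<\infty$, so $\sum_m(|g_m|+|\nabla g_m|)<\infty$ a.e. We define $g$ and $\nabla g$ pointwise by these series.

**Definition (approximation error).** Fix integers $L\ge2$ with $L>s$, and $K\ge s+1$. For $t\in\mathbb R$, $\rho\ge0$, $i\ge0$ let
$$\operatorname{osc}(t,\rho):=\inf_{\deg\Pi\le K-1}\ \sup_{|\tau-t|\le\rho}|f(\tau)-\Pi(\tau)|,\qquad D_i(t):=\operatorname{osc}(t,2^{-i}).$$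

As an example, for the function $|t|$ in place of $f$ we get $\operatorname{osc}(t,\rho)=0$ if $|t|\ge\rho$, since $|\cdot|$ is then linear on the interval, while $\operatorname{osc}(0,\rho)=c\rho$ by scaling, with $c>0$ because $|\cdot|$ is not a polynomial on $[-1,1]$. In general $\operatorname{osc}(t,\rho)$ is the distance in $C[-1,1]$ of $f(t+\rho\,\cdot)$ to the polynomials of degree $\le K-1$, so it is continuous in $(t,\rho)$. It does not decrease when the interval $[t-\rho,t+\rho]$ is enlarged. Taking $\Pi=f(t)$,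
$$\operatorname{osc}(t,\rho)\le\|f'\|_\infty\,\rho .\tag{3}$$

**Step 0: from $f'$ to the errors $D_i$.** The purpose is the estimate
$$\sup_{j\in\mathbb Z}\big\|(2^{is}D_i\mathbf 1_{[j,j+1)})_{i\ge0}\big\|_X<\infty,\tag{4}$$
where $X$ is taken on $\mathbb R$.

First, $\theta(\cdot-a)f'$ is bounded in $E^{s-1}_{p,q}(\mathbb R)$, uniformly in $a$, for every $\theta\in C_c^\infty(\mathbb R)$: by a partition of unity write $\theta$ as a finite sum of test functions $\theta_\nu$ with support in $[\nu-1,\nu+1]$; then $\theta_\nu(\cdot-a)f'=\theta_\nu(\cdot-a)\varphi(\cdot-a-\nu)f'$, and (T7) applies.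

Next we claim that for every $\theta\in C_c^\infty(\mathbb R)$
$$\sup_{j\in\mathbb Z}\|\theta(\cdot-j)(f-f(j))\|_{E^s_{p,q}(\mathbb R)}<\infty.\tag{5}$$
Since $f$ is Lipschitz, these functions are bounded in $W^1_p\subset E^{1/2}_{p,q}$. Suppose that they are bounded in $E^\sigma_{p,q}$ for every $\theta$. Then
$$(\theta(\cdot-j)(f-f(j)))'=\theta'(\cdot-j)(f-f(j))+\theta(\cdot-j)f'$$
is bounded in $E^{\min(\sigma,s-1)}_{p,q}$, so by (T7) the functions are bounded in $E^{\min(\sigma+1,s)}_{p,q}$, again for every $\theta$. Finitely many iterations starting from $\sigma=\frac12$ reach $s$. This proves (5).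

Now let $\psi\in C_c^\infty(\mathbb R)$, $\psi=1$ on $[-1,2]$, $f^j=\psi(\cdot-j)(f-f(j))$, $f^j_m=\Delta_mf^j$. Since $\|f^j_m\|_\infty\le C2^{m/p}\|f^j_m\|_p\le C2^{-m(s-1/p)}$, the series $\sum_mf^j_m$ converges uniformly to $f^j$. Let $t\in[j,j+1)$ and $i\ge0$. The interval $[t-2^{-i},t+2^{-i}]$ lies in $[j-1,j+2]$, where $f-f(j)=f^j$. Approximate $\sum_{m\le i}f^j_m$ by its Taylor polynomial at $t$ of degree $K-1$, and the rest by $0$. Use Peetre maximal functions of an order $N_1\in(1,s)$, which is admissible in (T4) with $d=1$. For $m>i$ and $|\tau-t|\le2^{-i}$, $|f^j_m(\tau)|\le(1+2^{m-i})^{N_1}f^{j*}_m(t)$. For $m\le i$ the Taylor remainder is at most $C2^{-iK}\sup_{|\tau-t|\le 2^{-i}}|(f^j_m)^{(K)}(\tau)|\le C2^{-iK}2^{mK}f^{j*}_m(t)$, by (T4) and (1). Hence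
$$D_i(t)\le C\sum_{m>i}2^{(m-i)N_1}f^{j*}_m(t)+C\sum_{m\le i}2^{-(i-m)K}f^{j*}_m(t).$$
Multiply by $2^{is}$. As $N_1<s<K$, the coefficients of $2^{ms}f^{j*}_m$ decay geometrically in $|m-i|$, and (T2), (T4) and (5) give (4).

## 8. Replacing $g$ by a polynomial on balls of radius $2^{-\ell}$

The purpose of this section is to bound $k_\ell*(f\circ g)$ by an approximation error of $g$ and by the errors $\operatorname{osc}(g(y),\cdot)$.

Let $N>n$, and let $r\in(0,1)$ satisfy $1+N(1-r)<s$, which is possible because $s>1$. Define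
$$e_\ell(y)=\sum_{m\le\ell}2^{-(\ell-m)L}g_m^*(y)+\sum_{m>\ell}2^{m-\ell}g_m^*(y),\qquad\bar e_\ell(x)=\frac1{|B|}\int_Be_\ell,\quad B=B(x,2^{-\ell}).$$
The second series converges a.e., since $\|g_m^*\|_p\le C\|g_m\|_p$ and $s>1$.

**Step 1a: the averaged error is harmless.** We show
$$\|(2^{\ell s}\bar e_\ell)_\ell\|_X\le C\|g\|_{E^s_{p,q}}.\tag{6}$$
Put $G_m=(\mathcal M(g_m^*)^r)^{1/r}$; then $G_m\ge g_m^*$ as $g_m^*$ is continuous. If $m\le\ell$, (1) shows that the average of $g_m^*$ over $B$ is at most $2^Ng_m^*(x)\le CG_m(x)$. If $m>\ell$, the average is at most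
$$\big(\sup_Bg_m^*\big)^{1-r}\,\mathcal M((g_m^*)^r)(x)\le C2^{(m-\ell)N(1-r)}g_m^*(x)^{1-r}G_m(x)^r\le C2^{(m-\ell)N(1-r)}G_m(x).$$
So
$$\bar e_\ell\le C\sum_{m\le\ell}2^{-(\ell-m)L}G_m+C\sum_{m>\ell}2^{(m-\ell)(1+N(1-r))}G_m .$$
Since $1+N(1-r)<s<L$, (6) follows from (T2), then (T3), then (T4).

**Step 1b: the Taylor polynomial.** We compare $g$ and $\nabla g$ with a polynomial and its gradient. Let $\mathbf P=\mathbf P_{x,\ell}$ be the Taylor polynomial of $S_\ell g$ at $x$ of degree $\le L-1$. By (T4), and by (1) in the form $g_m^*(z)\le3^Ng_m^*(y)$ for $z,y\in B$, $m\le\ell$, the remainder for $S_\ell g$ is at most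
$$C2^{-\ell L}\sup_{z\in B,\,|\alpha|=L}|\partial^\alpha S_\ell g(z)|\le C\sum_{m\le\ell}2^{-(\ell-m)L}g_m^*(y).$$
As $L\ge2$, $\nabla\mathbf P$ is the Taylor polynomial of $\nabla S_\ell g$ of degree $\le L-2$; its remainder is at most $C2^{-\ell(L-1)}\sup|\partial^\alpha S_\ell g|$, and the factor $2^{-\ell}$ brings it to the same bound. The terms $m>\ell$ of $g$ and of $2^{-\ell}\nabla g$ are at most $Cg_m^*(y)$ and $C2^{m-\ell}g_m^*(y)$. So for a.e. $y\in B$
$$|g(y)-\mathbf P(y)|\le C_1e_\ell(y),\qquad2^{-\ell}|\nabla g(y)-\nabla\mathbf P(y)|\le C_1e_\ell(y).\tag{7}$$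

**Step 1c: a polynomial is steep on most of the ball.** Let $a=a_{x,\ell}=\sup_B|\mathbf P-\mathbf P(x)|$. There are $c_3,C_2>0$ depending only on $n,L$ with
$$2^{-\ell}\sup_B|\nabla\mathbf P|\le C_2a,\qquad|\{y\in B:2^{-\ell}|\nabla\mathbf P(y)|\ge c_3a\}|\ge\tfrac34|B|.\tag{8}$$
If $a=0$ both are trivial. Otherwise, by scaling, take $\ell=0$, $x=0$, $\mathbf P(0)=0$, $\sup_B|\mathbf P|=1$. These polynomials form a compact set, which gives the first part. If the second part failed for every $c_3=1/\nu$, there would be such $\mathbf P_\nu$ with $|\{y\in B:|\nabla\mathbf P_\nu|<1/\nu\}|>\frac14|B|$ and, along a subsequence, $\mathbf P_\nu\to\mathbf P$ with gradients, uniformly on $B$. The sets are then contained in $\{|\nabla\mathbf P|<\varepsilon_\nu\}$ with $\varepsilon_\nu\to0$, so $|\{y\in B:\nabla\mathbf P=0\}|\ge\frac14|B|$. A polynomial that vanishes on a set of positive measure vanishes identically, so $\nabla\mathbf P\equiv0$, and $\mathbf P(0)=0$ gives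 $\mathbf P\equiv0$, contradicting $\sup_B|\mathbf P|=1$.

Moreover
$$a_{x,\ell}\le C\sum_{1\le|\alpha|<L}2^{-\ell|\alpha|}|\partial^\alpha S_\ell g(x)|\le C\sum_{m\le\ell}2^{m-\ell}\|g_m\|_\infty\to0\quad(\ell\to\infty),\tag{9}$$
uniformly in $x$, because $\|g_m\|_\infty\to0$.

**Step 1d: the local mean kills $\Pi\circ\mathbf P$.** Let the kernel $k$ in (T5) annihilate polynomials of degree $\le(K-1)(L-1)$; this number is $\ge s$. For example, the $M$-th power of the Laplacian applied to a test function annihilates all polynomials of degree $<2M$, by integration by parts. If $\deg\Pi\le K-1$, then $\Pi\circ\mathbf P$ has degree at most $(K-1)(L-1)$, so $k_\ell*(\Pi\circ\mathbf P)=0$. Since $k_\ell$ is supported in $B(0,2^{-\ell})$ and $|k_\ell|\le C/|B|$,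
$$|k_\ell*(f\circ g)(x)|\le\frac C{|B|}\int_B|f\circ g-\Pi\circ\mathbf P|\le\frac C{|B|}\int_B|f\circ g-f\circ\mathbf P|+C\sup_{\mathbf P(B)}|f-\Pi| .$$
In the first term use that $f$ is Lipschitz, and (7). In the second, $\mathbf P(B)\subset[\mathbf P(x)-a,\mathbf P(x)+a]$; take the infimum over $\Pi$. The result is
$$|k_\ell*(f\circ g)(x)|\le C\|f'\|_\infty\bar e_\ell(x)+C\operatorname{osc}(\mathbf P(x),a).\tag{10}$$

**Step 1e: from $\mathbf P$ back to $g$.** The purpose is to express the last term by $g(y)$ and $|\nabla g(y)|$ for many $y\in B$. Fix $C_5=2^{\nu_0}\ge6/c_3$, $\nu_0\in\mathbb N$, and set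
$$\Psi_\ell(y)=\operatorname{osc}\big(g(y),C_52^{-\ell}|\nabla g(y)|\big)\ \text{ if }\ 0<C_52^{-\ell}|\nabla g(y)|\le\tfrac12,\qquad\Psi_\ell(y)=0\ \text{ otherwise.}$$
This is measurable, since $\operatorname{osc}$ is continuous. We claim that there is $\ell_0=\ell_0(g)\ge1$ such that for $\ell\ge\ell_0$ and all $x$
$$\operatorname{osc}(\mathbf P(x),a)\le C\|f'\|_\infty\bar e_\ell(x)+\big(2\mathcal M(\Psi_\ell^r)(x)\big)^{1/r}.\tag{11}$$
We may assume $a>0$. Let $c_4>0$ satisfy $4C_1c_4\le\min(1,c_3/2)$.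

If $\bar e_\ell(x)\ge c_4a$, then by (3) $\operatorname{osc}(\mathbf P(x),a)\le\|f'\|_\infty a\le c_4^{-1}\|f'\|_\infty\bar e_\ell(x)$.

If $\bar e_\ell(x)<c_4a$, let $Y$ be the set of $y\in B$ with $2^{-\ell}|\nabla\mathbf P(y)|\ge c_3a$ and $e_\ell(y)\le4\bar e_\ell(x)$. By Chebyshev's inequality the second condition fails on a set of measure at most $\frac14|B|$, so (8) gives $|Y|\ge\frac12|B|$. For a.e. $y\in Y$, $C_1e_\ell(y)\le4C_1c_4a\le\min(1,c_3/2)\,a$, and (7) together with (8) gives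
$$|g(y)-\mathbf P(x)|\le|g(y)-\mathbf P(y)|+|\mathbf P(y)-\mathbf P(x)|\le2a,\qquad\tfrac{c_3}2a\le2^{-\ell}|\nabla g(y)|\le\big(C_2+\tfrac{c_3}2\big)a .$$
So $[\mathbf P(x)-a,\mathbf P(x)+a]\subset[g(y)-3a,g(y)+3a]$, and $3a\le\frac6{c_3}2^{-\ell}|\nabla g(y)|\le C_52^{-\ell}|\nabla g(y)|$. The last quantity is at most $C_5(C_2+\frac{c_3}2)a_{x,\ell}$, hence $\le\frac12$ for $\ell\ge\ell_0(g)$ and all $x$, by (9). By monotonicity, $\operatorname{osc}(\mathbf P(x),a)\le\Psi_\ell(y)$ for a.e. $y\in Y$. Averaging the $r$-th powers over $Y$ gives $\operatorname{osc}(\mathbf P(x),a)^r\le\frac2{|B|}\int_B\Psi_\ell^r\le2\mathcal M(\Psi_\ell^r)(x)$. This proves (11).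

**Step 1f: what remains.** Insert (11) into (10) and use (6) and (T3):
$$\|(2^{\ell s}k_\ell*(f\circ g))_{\ell\ge\ell_0}\|_X\le C\|f'\|_\infty\|g\|_{E^s_{p,q}}+C\|(2^{\ell s}\Psi_\ell)_{\ell\ge1}\|_X .\tag{12}$$
Since $|f\circ g|\le\|f'\|_\infty|g|\in L_p$, the functions $k^0*(f\circ g)$ and $k_\ell*(f\circ g)$, $1\le\ell<\ell_0$, are in $L_p$. By (T5), Theorem B will follow once we know
$$\|(2^{\ell s}\Psi_\ell)_{\ell\ge1}\|_X<\infty.\tag{13}$$

## 9. Level sets with prescribed slope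

We sort the points $y$ by the value and by the slope of $g$.

**Definition (the constants $N_{k,j}$).** For $k,j\in\mathbb Z$ let $\Omega_{k,j}=\{y:g(y)\in[j,j+1),\ 2^k\le|\nabla g(y)|<2^{k+1}\}$, and let $N_{k,j}\in[0,\infty]$ be the least constant with
$$\int_{\Omega_{k,j}}|\nabla g|^n\,h(g)\,dx\le N_{k,j}\int_j^{j+1}h(t)\,dt\qquad\text{for all Borel }h\ge0\text{ with }\int_j^{j+1}h<\infty .$$

As an example, take $g=\delta G(2^Jx)$ with $\delta>0$. On the cube $|x|_\infty<2\cdot2^{-J}$ we have $g=\delta2^Jx_1$ and $|\nabla g|=\delta2^J$, so the cube contributes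
$$(\delta2^J)^n(4\cdot2^{-J})^{n-1}\int_{|x_1|<2\cdot2^{-J}}h(\delta2^Jx_1)\,dx_1=4^{n-1}\delta^{n-1}\int_{-2\delta}^{2\delta}h(t)\,dt .$$
For $2^k\le\delta2^J<2^{k+1}$ this shows $N_{k,0}\ge4^{n-1}\delta^{n-1}$. This is the output $\delta^{\gamma p}$ of one bump from Section 3.

**Proposition.** Under (2), $\sum_{k,j\in\mathbb Z}N_{k,j}^\vartheta<\infty$.

**Step 2: the Proposition implies (13).** Let $y\in\Omega_{k,j}$ with $\Psi_\ell(y)\ne0$, and put $i:=\ell-k-1-\nu_0$. From $2^{\nu_0-\ell+k}\le C_52^{-\ell}|\nabla g(y)|\le\frac12$ we get $i\ge0$. From $C_52^{-\ell}|\nabla g(y)|\le2^{\nu_0-\ell+k+1}=2^{-i}$ we get $\Psi_\ell(y)\le D_i(g(y))$. And $2^{\ell s}=2^{(k+1+\nu_0)s}2^{is}\le C|\nabla g(y)|^s2^{is}$. So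
$$2^{\ell s}\Psi_\ell(y)\le C|\nabla g(y)|^s\,2^{is}D_i(g(y)),\qquad i=\ell-k-1-\nu_0\ge0.\tag{14}$$
Almost every point with $\nabla g\ne0$ lies in exactly one $\Omega_{k,j}$; where $\nabla g=0$, $\Psi_\ell=0$.

In the $F$-case, for fixed $y$ distinct $\ell$ give distinct $i$. With $H(t)=\|(2^{is}D_i(t))_{i\ge0}\|_{\ell_q}$, (14), $sp=n$ and (4),
$$\|(2^{\ell s}\Psi_\ell)\|^p_{L_p(\ell_q)}\le C\sum_{k,j}\int_{\Omega_{k,j}}|\nabla g|^nH(g)^p\,dx\le C\sum_{k,j}N_{k,j}\int_j^{j+1}H^p\,dt\le C\sum_{k,j}N_{k,j}.$$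
In the $B$-case let $b_i(j)=\|2^{is}D_i\|_{L_p[j,j+1)}$ for $i\ge0$ and $b_i(j)=0$ for $i<0$. By (4), $\sup_j\|b(j)\|_{\ell_q}<\infty$. From (14), $\|2^{\ell s}\Psi_\ell\|_p^p\le C\sum_{k,j}N_{k,j}\,b_{\ell-k-1-\nu_0}(j)^p$. If $q\ge p$, the triangle inequality in $\ell_{q/p}$ (over $\ell$) gives
$$\|(2^{\ell s}\Psi_\ell)\|_X^p\le C\sum_{k,j}N_{k,j}\|b(j)\|_{\ell_q}^p\le C\sum_{k,j}N_{k,j}.$$
If $q<p$, $(\sum\cdot)^{q/p}\le\sum(\cdot)^{q/p}$ gives
$$\|(2^{\ell s}\Psi_\ell)\|_X^q\le C\sum_{k,j}N_{k,j}^{q/p}\sum_\ell b_{\ell-k-1-\nu_0}(j)^q\le C\sum_{k,j}N_{k,j}^{q/p}.$$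
In each case the exponent of $N_{k,j}$ is $\vartheta$, so (13) follows from the Proposition.

## 10. Counting steep crossings along lines

It remains to prove the Proposition. The plan: on a line parallel to an axis, $g$ can cross a value $t$ many times with slope about $2^k$ only if its derivative oscillates between about $2^k$ and $0$ as many times, and the number of such oscillations is controlled by Littlewood–Paley pieces. To sum over the value $j$ we first cut $g$ to values near $[j,j+1]$.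

Put
$$\eta_P=\frac{n-1}P-1=\frac nP-1-\frac1P>0$$
and fix $0<\varepsilon\le\min(\frac12,\eta_P)$.

**Step 3a: truncations.** The purpose is to split $g$ according to its values without losing summability. Let $T\in C^\infty(\mathbb R)$ with $T(t)=t$ on $[0,1]$, $T'\in C_c^\infty((-1,2))$, and put
$$T_j(t)=T(t-j)-T(-j),\qquad v_j=T_j\circ g,\qquad c_m(j)=2^{mn/P}\|\Delta_mv_j\|_P .$$
We claim
$$\Big(\Big(\sum_jc_m(j)^P\Big)^{1/P}\Big)_{m\ge0}\in\ell_Q .\tag{15}$$
The telescoping of Section 3 works here, since $T$ is smooth. As $T_j$ is Lipschitz and $T_j(0)=0$, we have in $L_P$, with $S_{-1}g=0$,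
$$v_j=\sum_{l\ge0}A_l^j,\qquad A_l^j=T_j(S_lg)-T_j(S_{l-1}g)=g_l\int_0^1T'(W_\theta-j)\,d\theta,\qquad W_\theta=S_{l-1}g+\theta g_l .$$
Since $|\partial^\alpha W_\theta|\le C2^{l|\alpha|}\sup_m\|g_m\|_\infty$ for $|\alpha|\ge1$, the chain rule gives $|\partial^\alpha(T'(W_\theta-j))|\le C2^{l|\alpha|}\mathbf 1_{\{-1\le W_\theta-j\le2\}}$ for all $\alpha$. At each point and for each $\theta$ at most four $j$ give a nonzero indicator. So by Minkowski's inequality for the integral in $\theta$ and by the Leibniz rule,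
$$\Big(\sum_j|\partial^\alpha A_l^j|^P\Big)^{1/P}\le C\sum_{\alpha'\le\alpha}2^{l|\alpha-\alpha'|}|\partial^{\alpha'}g_l| ,\qquad\text{hence}\qquad\Big(\sum_j\|\partial^\alpha A_l^j\|_P^P\Big)^{1/P}\le C2^{l|\alpha|}\|g_l\|_P .$$
By (T1) with an integer $L_1>n/P$, and Minkowski's inequality over $l$,
$$\Big(\sum_jc_m(j)^P\Big)^{1/P}\le C\sum_l2^{(m-l)n/P}\min(1,2^{-(m-l)L_1})\,2^{ln/P}\|g_l\|_P .$$
The kernel is in $\ell_1(\mathbb Z)$ and $(2^{ln/P}\|g_l\|_P)_l\in\ell_Q$, so (15) follows from Young's inequality.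

**Step 3b: restriction to lines.** The purpose is to make pointwise sense of everything on almost every line. Let $\iota\in\{1,\dots,n\}$ and write $x=(\tau,x')$ with $\tau$ in direction $e_\iota$. For a.e. $x'$ the function $g_m(\cdot,x')$ is in $L_P(\mathbb R)$ with spectrum in $[-2^{m+1},2^{m+1}]$. By (the one-dimensional versions of) Nikol'skij's and Bernstein's inequalities,
$$\sup_\tau(|g_m|+|\partial_\iota g_m|)(\tau,x')\le C2^{m(1+1/P)}\|g_m(\cdot,x')\|_{L_P(\mathbb R)} .$$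
Moreover $\sum_m2^{m(1+1/P)}\|g_m\|_P<\infty$, because $n/P>1+1/P$. By Minkowski's inequality, $\sum_m2^{m(1+1/P)}\|g_m(\cdot,x')\|_{L_P(\mathbb R)}$ is in $L_P(dx')$, hence finite for a.e. $x'$. So for a.e. $x'$ the series for $u=g(\cdot,x')$ and for $u'$ converge uniformly in $\tau$. A band-limited function in $L_P(\mathbb R)$, $P<\infty$, is uniformly continuous, hence tends to $0$ at infinity, and so does its derivative. Therefore $u,u'\in C_0(\mathbb R)$.

The same holds for $\sum_m\Delta_mv_j(\cdot,x')$: the numbers $c_m(j)$ are bounded in $m$ by (15), so $\sum_m2^{m(1+1/P)}\|\Delta_mv_j\|_P=\sum_m2^{-m\eta_P}c_m(j)<\infty$. The sum of this series is continuous in $\tau$ and, for a.e. $x'$, equal for a.e. $\tau$ to the continuous function $T_j\circ u$, hence equal to it everywhere. Differentiating, for a.e. $x'$, all $j$ and all $\iota$,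
$$w:=\partial_\iota v_j(\cdot,x')=T'(u-j)\,u'\in C_0(\mathbb R),\qquad w=\sum_m\partial_\iota\Delta_mv_j(\cdot,x')\ \text{ uniformly.}\tag{16}$$

**Step 3c: variation of band-limited functions.** The purpose is a bound on total oscillation. Here $\operatorname{osc}_I\phi=\sup_I\phi-\inf_I\phi$. We claim: if $\phi\in L_P(\mathbb R)$ has spectrum in $[-R,R]$, then for any family of non-overlapping compact intervals $I$,
$$\sum_I(\operatorname{osc}_I\phi)^P\le CR\,\|\phi\|_P^P .\tag{17}$$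
Let $U_\nu=[\nu/R,(\nu+1)/R)$, $\nu\in\mathbb Z$. An interval with $|I|<1/R$ whose left end point is in $U_\nu$ lies in $U_\nu\cup U_{\nu+1}$. Since $P\ge1$, those assigned to one $\nu$ contribute at most
$$\sum_I\Big(\int_I|\phi'|\Big)^P\le\Big(\int_{U_\nu\cup U_{\nu+1}}|\phi'|\Big)^P\le CR^{-P}\sup_{U_\nu\cup U_{\nu+1}}|\phi'|^P .$$
For $|I|\ge1/R$ we use $\operatorname{osc}_I\phi\le2\sup_I|\phi|$, so $(\operatorname{osc}_I\phi)^P\le2^P\sum_{U_\nu\cap I\ne\emptyset}\sup_{U_\nu}|\phi|^P$. Each $U_\nu$ meets at most two such $I$: a third would force the middle one to lie between two points of $U_\nu$, whose distance is less than $1/R$. So the sum in (17) is at most $C\sum_\nu(\sup_{U_\nu}|\phi|^P+R^{-P}\sup_{U_\nu}|\phi'|^P)$. Now let $\rho$ be a Schwartz function whose Fourier transform is $1$ on $[-1,1]$, and $\rho_R=R\rho(R\,\cdot)$, so that $\phi=\phi*\rho_R$. By Hölder's inequality and $|\rho(v)|\le C(1+|v|)^{-2}$,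
$$\sup_{U_\nu}|\phi|^P\le C\int|\phi(y)|^P\,R\,(1+R\operatorname{dist}(y,U_\nu))^{-2}\,dy .$$
The same bound holds for $R^{-1}\phi'=\phi*(R\rho'(R\,\cdot))$. As $\sum_\nu(1+R\operatorname{dist}(y,U_\nu))^{-2}\le C$, summing over $\nu$ gives (17).

**Step 3d: counting oscillations of $w$.** Fix $j,\iota$, and write $v=v_j$, $c_m=c_m(j)$,
$$\hat c_M=\sum_{m\ge0}2^{-\varepsilon|M-m|}c_m\quad(M\ge0).$$
Unless $c\equiv0$, $2^{-\varepsilon}\le\hat c_{M+1}/\hat c_M\le2^\varepsilon$. For $x'$ as in Step 3b and $\lambda>0$ let $\mathcal N_\lambda(x')$ be the maximal number of non-overlapping compact intervals $I$ with $\operatorname{osc}_Iw\ge\lambda$. For $M\ge-1$ split $w=w_{\le M}+w_{>M}$ by collecting in (16) the terms $m\le M$ and $m>M$; so $w_{\le-1}=0$. By (T1), for $M\ge0$,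
$$\|w_{\le M}\|_\infty\le C\sum_{m\le M}2^m2^{mn/P}\|\Delta_mv\|_P=C\sum_{m\le M}2^mc_m\le C_72^M\hat c_M ,$$
since $2^{-(M-m)}\le2^{-\varepsilon(M-m)}$. If $M=-1$, or if $M\ge0$ and $4C_72^M\hat c_M\le\lambda$, then $\operatorname{osc}_Iw_{\le M}\le2\|w_{\le M}\|_\infty\le\lambda/2$, so each $I$ with $\operatorname{osc}_Iw\ge\lambda$ has $\operatorname{osc}_Iw_{>M}\ge\lambda/2$. By Minkowski's inequality for $(\sum_I\operatorname{osc}_I^P)^{1/P}$, then (17) with $R=2^{m+1}$ and Bernstein's inequality on lines,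
$$\mathcal N_\lambda(x')\le(2/\lambda)^PR_M(x')^P,\qquad R_M(x')=C\sum_{m>M}2^{m(1+1/P)}\|\Delta_mv(\cdot,x')\|_{L_P(\mathbb R)} .\tag{18}$$
Write $M_+=\max(M,0)$. By Minkowski's inequality in $L_P(dx')$, and since $2^{-m\eta_P}\le2^{-M_+\eta_P}2^{-\varepsilon(m-M_+)}$ for $m\ge M_+$ by $\varepsilon\le\eta_P$,
$$\Big(\int R_M^P\,dx'\Big)^{1/P}\le C\sum_{m>M}2^{m(1+1/P)}\|\Delta_mv\|_P=C\sum_{m>M}2^{-m\eta_P}c_m\le C2^{-M_+\eta_P}\hat c_{M_+}.\tag{19}$$

**Step 3e: bounding $N_{k,j}$.** The purpose is to convert crossings into oscillations. At every $x$ some $\iota$ satisfies $|\partial_\iota g|\ge n^{-1/2}|\nabla g|$. So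
$$\int_{\Omega_{k,j}}|\nabla g|^nh(g)\,dx\le n^{n/2}\sum_\iota\int_{\mathbb R^{n-1}}\int_A|u'|^nh(u)\,d\tau\,dx',\qquad A=\{\tau:u(\tau)\in[j,j+1),\ n^{-1/2}2^k\le|u'(\tau)|\le2^{k+1}\}.$$
Since $|u'|^{n-1}\le2^{(k+1)(n-1)}$ on $A$, the area formula for the $C^1$ function $u$ bounds the inner integral by
$$2^{(k+1)(n-1)}\int_j^{j+1}h(t)\,\#(A\cap u^{-1}(t))\,dt .$$
Let $\tau_1<\dots<\tau_l$ be points of $A\cap u^{-1}(t)$. At these points $u-j\in[0,1)$, so $T'(u-j)=1$ and $w=u'$; hence $|w(\tau_i)|\ge n^{-1/2}2^k=2\lambda$ with $\lambda:=\frac12n^{-1/2}2^k$. Also $v_j(\cdot,x')$ takes the same value $T_j(t)$ at all of them. By Rolle's theorem, its derivative $w$ vanishes at some $\sigma_i\in(\tau_i,\tau_{i+1})$, $1\le i<l$. Since $w\to0$ at $-\infty$, there is $\sigma_0<\tau_1$ with $|w(\sigma_0)|\le\frac12|w(\tau_1)|$. The $l$ intervals $[\sigma_{i-1},\tau_i]$, $1\le i\le l$, do not overlap, and $w$ oscillates by at least $\lambda$ on each. Therefore $\#(A\cap u^{-1}(t))\le\mathcal N_\lambda(x')$,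 and (18), (19) give, for each $M$ that is admissible (i.e. $M=-1$, or $M\ge0$ and $4C_72^M\hat c_M\le\lambda$), using $\eta_PP=n-1-P$,
$$N_{k,j}\le C\,2^{k(n-1)}\,2^{-kP}\,2^{-M_+(n-1-P)}\,\hat c_{M_+}(j)^P .\tag{20}$$

If $c(j)\equiv0$, then $v_j=0$, so $w=0$ and $A=\emptyset$ on almost all lines, and $N_{k,j}=0$ for all $k$. Otherwise the consecutive ratios of $2^M\hat c_M$ lie in $[2^{1-\varepsilon},2^{1+\varepsilon}]$, so $2^M\hat c_M$ increases to $\infty$. We choose $M$ according to $k$.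

If $4C_7\hat c_0\le\lambda$, take the largest $M\ge0$ with $4C_72^M\hat c_M\le\lambda$. Then $\lambda<4C_72^{M+1}\hat c_{M+1}\le2^{1+\varepsilon}\cdot4C_72^M\hat c_M$, so $2^k\approx2^M\hat c_M$ with uniform constants. Inserting this, (20) becomes $N_{k,j}\le C\hat c_M^{\,n-1-P}\hat c_M^{\,P}=C\hat c_M(j)^{n-1}$. Each $M$ arises from boundedly many $k$.

If $4C_7\hat c_0>\lambda$, take $M=-1$: $N_{k,j}\le C2^{k(n-1-P)}\hat c_0(j)^P$, for $k$ with $2^k\le C\hat c_0$. Since $n-1-P>0$, the sum of $N_{k,j}^\vartheta$ over these $k$ is a geometric series, bounded by $C\hat c_0(j)^{(n-1-P)\vartheta}\hat c_0(j)^{P\vartheta}=C\hat c_0(j)^{(n-1)\vartheta}$.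

Altogether, with $C$ independent of $j$,
$$\sum_kN_{k,j}^\vartheta\le C\sum_{M\ge0}\hat c_M(j)^{(n-1)\vartheta}.\tag{21}$$

**Step 3f: summation over $j$.** Here the two inequalities in (2) enter, one for each of the two mechanisms of Section 3. Since $(n-1)\vartheta\ge P$, we have $\sum_j\hat c_M(j)^{(n-1)\vartheta}\le(\sum_j\hat c_M(j)^P)^{(n-1)\vartheta/P}$, so by (21)
$$\sum_{k,j}N_{k,j}^\vartheta\le C\sum_M\hat C_M^{(n-1)\vartheta},\qquad\hat C_M:=\Big(\sum_j\hat c_M(j)^P\Big)^{1/P}\le\sum_m2^{-\varepsilon|M-m|}\Big(\sum_jc_m(j)^P\Big)^{1/P},$$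
the last step by Minkowski's inequality. By (15) and Young's inequality $(\hat C_M)_M\in\ell_Q$, and $\ell_Q\subset\ell_{(n-1)\vartheta}$ because $(n-1)\vartheta\ge Q$. So the sum is finite, which proves the Proposition. By Step 2 it implies (13), and by (12) and (T5) it follows that $f\circ g\in E^s_{p,q}(\mathbb R^n)$. This proves Theorem B and, with Theorem A and the known necessity, the classification in Section 4. $\square$
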